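
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Nonnegatively curved tangent sphere bundles\\ over manifolds that are not locally symmetric}


\begin{abstract}
If $M$ is locally symmetric with nonnegative sectional curvature, $\dim M\ge 3$, then its tangent
sphere bundles $T_rM$ of small radius, with the metric induced from the Sasaki metric, have
nonnegative sectional curvature. We show that the converse is false in every dimension $n\ge3$:
products of a slightly deformed round sphere with $\mathbb R^{n-2}$ or with a flat torus are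
counterexamples. The proof writes $T_rM$ locally as a quotient of a nonnegatively curved product by a
compact group. We find the exact condition on a surface $\Sigma$ under which the tangent sphere bundles of
$\Sigma\times\mathbb R^k$ of small radius have nonnegative sectional curvature, give further examples in all
dimensions, and classify all $3$-manifolds with this property.
\end{abstract}

\section{The question and the results}

Let $(M,g)$ be a smooth connected Riemannian manifold of dimension $n\ge2$. For $r>0$ let
$T_rM=\{u\in TM: g(u,u)=r^2\}$ be its tangent sphere bundle of radius $r$, with the metric $\tilde g$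
induced from the Sasaki metric on $TM$. In concrete terms, a tangent vector of $T_rM$ at
$u\in T_pM$ is a sum of a horizontal vector (the velocity of a parallel vector field along a curve
in $M$) and a vertical one (the velocity of a curve in the sphere $\{|u|=r\}\subset T_pM$). The metric
$\tilde g$ makes these two spaces orthogonal, identifies the horizontal space isometrically with
$T_pM$, and is the standard round metric on the vertical space. Thus $T_rM\to M$ is a Riemannian submersion
whose fibers are round spheres of radius $r$.

We write $\sec\ge0$ for ``nonnegative sectional curvature''. It is known that, if $\dim M\ge3$ and $M$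
is locally symmetric with $\sec\ge0$, then $\sec(T_rM)\ge0$ for each sufficiently small $r>0$ (this is
reproved as a special case of Theorem~\ref{thm:products} below). The converse is posed as a
problem in \cite{problem}:

\begin{quote}
\emph{If $\dim M\ge3$ and $\sec(T_rM)\ge0$ for each sufficiently small $r>0$, must $M$ be a locally
symmetric space with $\sec\ge 0$?}
\end{quote}

\paragraph{What one would guess.}
For $u=re$ with $|e|=1$, let $X^h$ denote horizontal lifts and let $U$ be the vertical vector
corresponding to $Y\perp e$. As computed in Section~\ref{sec:necessary}, the curvature numerators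
$\langle\tilde R(a,b)b,a\rangle$ include
\[
\langle R(X,Z)Z,X\rangle-\tfrac34r^2|R(X,Z)e|^2\ \text{ for }(X^h,Z^h),\qquad
\tfrac14r^2|R(e,Y)X|^2\ \text{ for }(X^h,U),
\]
while the cross term $\langle\tilde R(X^h,Z^h)X^h,U\rangle$ is
$\pm\frac r2\langle(\nabla_XR)(X,Z)e,Y\rangle$. The mixed curvatures are nonnegative, but only
of order $r^2$; the cross term has order $r$. If $\nabla R=0$ the cross term is
absent, in agreement with the known result, and it is tempting to expect that small $r$ forces
$\nabla R=0$. But the cross term is compared with the \emph{geometric mean} of a mixed term of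
order $r^2$ and a horizontal term of order $1$, and this mean also has order $r$. To leading order the
radius cancels, and what remains is an inequality: $\nabla R$ must be dominated by $R$.

For a surface $\Sigma$ with Gauss curvature $K$ this inequality is the whole story. By
Lemma~\ref{lem:surface}, $\sec(T_\rho\Sigma)\ge0$ if and only if
\begin{equation}\label{eq:ineq}
|\nabla K|^2\le K^3-\tfrac34\rho^2K^4\qquad\text{on }\Sigma,
\end{equation}
which tolerates small perturbations of the round sphere. In higher dimensions the condition becomes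
much more restrictive, because $R(e,Y)X$ may vanish for $X\ne0$ even where $R\ne0$, and then
$(\nabla_XR)(e,Y)X$ has to
vanish as well. In dimension three this nearly rescues the converse
(Theorem~\ref{thm:three}). It does not quite: in a product $\Sigma\times\mathbb R^{k}$ the tensors
$R$ and $\nabla R$ vanish together in the flat directions.

\paragraph{Results.}

\begin{theorem}\label{thm:counter}
For $a>0$ let $\Sigma_a=\{x^2+y^2+z^2/a^2=1\}\subset\mathbb R^3$. If $a\ne1$ is sufficiently close to
$1$, then for every $n\ge3$ the complete manifold $M=\Sigma_a\times\mathbb R^{n-2}$ and the compact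
manifold $M=\Sigma_a\times T^{n-2}$ ($T^{n-2}$ a flat torus) are not locally symmetric, but
$\sec(T_rM)\ge0$ for all $0<r\le1/\sqrt3$.
\end{theorem}

So the answer to the question is negative in every dimension $n\ge3$.

\begin{theorem}\label{thm:Rk}
Let $\Sigma$ be a connected Riemannian surface and $k\ge1$.
\begin{enumerate}
\item[\textup{(i)}] If $\Sigma$ satisfies \eqref{eq:ineq} for some $\rho>0$, then
$\sec(T_r(\Sigma\times\mathbb R^k))\ge0$ for all $0<r\le\rho/\sqrt3$.
\item[\textup{(ii)}] $\sec(T_r(\Sigma\times\mathbb R^k))\ge0$ for all sufficiently small $r$ if and only if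
\eqref{eq:ineq} holds for some $\rho>0$, and also if and only if $\sec(T_r\Sigma)\ge0$ for all
sufficiently small $r$.
\item[\textup{(iii)}] If $\sec(T_r(\Sigma\times\mathbb R^k))\ge0$ for one $r>0$, then $K\le\frac4{9r^2}$. Consequently,
for constant $K>0$ one has $\sec(T_r(\Sigma\times\mathbb R^k))\ge0$ if and only if $r^2K\le\frac49$,
and $\sqrt3$ cannot be replaced by a smaller constant in \textup{(i)}.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:products}
Let $M=\Sigma_1\times\dots\times\Sigma_m\times N$ with $m\ge0$ and $\dim M\ge3$, where each connected surface $\Sigma_i$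
satisfies \eqref{eq:ineq} with some $\rho_i>0$, and $N$ \textup{(}connected, possibly a point\textup{)} is locally
symmetric with $\sec\ge0$. Then $\sec(T_rM)\ge0$ for all sufficiently small $r>0$.
\end{theorem}

\begin{theorem}\label{thm:three}
For a connected Riemannian $3$-manifold $M$ the following are equivalent.
\begin{enumerate}
\item[\textup{(a)}] $\sec(T_rM)\ge0$ for all sufficiently small $r>0$.
\item[\textup{(b)}] $\sec(T_rM)\ge0$ for some $r>0$.
\item[\textup{(c)}] Either
\textup{(c1)} $M$ is locally symmetric with $\sec\ge0$, or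
\textup{(c2)} there is $\rho>0$ such that every point of $M$ has a neighborhood isometric to some $\Sigma\times I$, with
$I$ an interval and $\Sigma$ a surface with $K>0$ satisfying \eqref{eq:ineq} for this $\rho$.
\end{enumerate}
In particular, for $3$-manifolds that are not locally a product $\Sigma\times I$ \textup{(}that is, some point has
no neighborhood isometric to such a product\textup{)} the answer to the question is affirmative.
\end{theorem}

We do not claim that the products in Theorem~\ref{thm:products} exhaust the examples in dimension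
$n\ge4$.

\paragraph{Conventions.}
$R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$, so that $\sec(X,Y)=\langle R(X,Y)Y,X\rangle$ for orthonormal $X,Y$.
For arbitrary $a,b$ we call $\langle R(a,b)b,a\rangle$ the \emph{curvature numerator} of the pair. Since
$\sec\ge0$ is a local condition, we choose orientations locally whenever convenient and pass freely
between locally isometric manifolds. For a Riemannian submersion $E\to B$, a superscript $V$ denotes the vertical
part of a vector. If $a,b$ are horizontal vector fields on $E$ with images $\bar a,\bar b$ at a point, O'Neill's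
formula \cite{oneill,besse} says
\begin{equation}\label{eq:oneill}
\langle R^B(\bar a,\bar b)\bar b,\bar a\rangle=\langle R^E(a,b)b,a\rangle+\tfrac34\big|[a,b]^V\big|^2 .
\end{equation}
In particular $\sec(E)\ge0$ implies $\sec(B)\ge0$.

\section{Surfaces}\label{sec:surfaces}

Let $\Sigma$ be an oriented surface and $S\Sigma$ its bundle of oriented orthonormal frames $(e_1,e_2)$, a
principal $SO(2)$-bundle. It carries the tautological forms $\omega_1,\omega_2$ and the connection form
$\theta$. We choose the sign of $\theta$ so that
\begin{equation}\label{eq:structure}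
d\omega_1=-\theta\wedge\omega_2,\qquad d\omega_2=\theta\wedge\omega_1,\qquad d\theta=K\,\omega_1\wedge\omega_2 .
\end{equation}
On the rotation field of unit angular speed $\theta=\pm1$; this sign will never matter. For $\rho>0$
let $S_\rho\Sigma$ be $S\Sigma$ with the metric $\omega_1^2+\omega_2^2+\rho^2\theta^2$. The map $(e_1,e_2)\mapsto\rho e_1$
is an isometry $S_\rho\Sigma\to T_\rho\Sigma$, because $|\theta|$ measures the angular speed of $e_1$ relative to
parallel transport.

\begin{lemma}\label{lem:surface}
$\sec(T_\rho\Sigma)\ge0$ if and only if \eqref{eq:ineq} holds. The sectional curvature of $T_\rho\Sigma$ on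
the horizontal plane is $K-\frac34\rho^2K^2$.
\end{lemma}

\begin{proof}
Put $\omega_3=\rho\theta$, $\kappa=\rho K/2$ and $\omega_{ij}=\omega_i\wedge\omega_j$, so that $d\omega_3=2\kappa\,\omega_{12}$. As
$\kappa$ is a function on $\Sigma$, write $d\kappa=\kappa_1\omega_1+\kappa_2\omega_2$. The Levi-Civita connection
forms of the orthonormal coframe $\omega_1,\omega_2,\omega_3$ are the skew forms given by
\[
\psi_{12}=\theta-\kappa\omega_3,\qquad \psi_{13}=-\kappa\omega_2,\qquad \psi_{23}=\kappa\omega_1 ,
\]
since $d\omega_i=-\sum_j\psi_{ij}\wedge\omega_j$: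
\begin{align*}
-\psi_{12}\wedge\omega_2-\psi_{13}\wedge\omega_3&=-\theta\wedge\omega_2+\kappa\,\omega_3\wedge\omega_2+\kappa\,\omega_2\wedge\omega_3=d\omega_1,\\
\psi_{12}\wedge\omega_1-\psi_{23}\wedge\omega_3&=\theta\wedge\omega_1-\kappa\,\omega_3\wedge\omega_1-\kappa\,\omega_1\wedge\omega_3=d\omega_2,\\
\psi_{13}\wedge\omega_1+\psi_{23}\wedge\omega_2&=-\kappa\,\omega_2\wedge\omega_1+\kappa\,\omega_1\wedge\omega_2=d\omega_3 .
\end{align*}
The curvature forms $\Psi_{ij}=d\psi_{ij}+\sum_k\psi_{ik}\wedge\psi_{kj}$ are
\begin{align*}
\Psi_{12}&=K\omega_{12}-d\kappa\wedge\omega_3-2\kappa^2\omega_{12}+\kappa^2\omega_2\wedge\omega_1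
=(K-3\kappa^2)\omega_{12}-\kappa_1\omega_{13}-\kappa_2\omega_{23},\\
\Psi_{13}&=-d\kappa\wedge\omega_2-\kappa\,\theta\wedge\omega_1+(\theta-\kappa\omega_3)\wedge\kappa\omega_1
=-\kappa_1\omega_{12}+\kappa^2\omega_{13},\\
\Psi_{23}&=d\kappa\wedge\omega_1-\kappa\,\theta\wedge\omega_2+(\theta-\kappa\omega_3)\wedge\kappa\omega_2
=-\kappa_2\omega_{12}+\kappa^2\omega_{23}.
\end{align*}
The coefficient of $\omega_{12}$ in $\Psi_{12}$ is the horizontal curvature $K-\frac34\rho^2K^2$. In dimension
three every $2$-vector is decomposable, so $\sec\ge0$ if and only if the curvature operator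
\[
\begin{pmatrix}K-3\kappa^2&-\kappa_1&-\kappa_2\\-\kappa_1&\kappa^2&0\\-\kappa_2&0&\kappa^2\end{pmatrix}
\]
is positive semidefinite. Where $\kappa\ne0$, the Schur complement of the lower right block shows that this
means $K-3\kappa^2-|\nabla\kappa|^2/\kappa^2\ge0$, that is, $|\nabla\kappa|^2\le\kappa^2(K-3\kappa^2)$; multiplied by
$4/\rho^2$ this is \eqref{eq:ineq}. Where $\kappa=0$ we have $K=0$, and both conditions say $\nabla\kappa=0$.
\end{proof}

The right side of \eqref{eq:ineq} is $K^3(1-\frac34\rho^2K)$, which is negative for $K<0$. Hence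
\eqref{eq:ineq} forces $K\ge0$; it also implies $|\nabla K|^2\le K^3$, and if it holds for $\rho$ it
holds for every smaller radius. For the ellipsoids $\Sigma_a$, as $a\to1$, we have $K\to1$ and $|\nabla K|\to0$
uniformly, so with $\rho=1$ the right side tends to $\frac14$ and the left side to $0$. Thus
\eqref{eq:ineq} holds with $\rho=1$ for all $a$ close to $1$, and already in dimension two $\sec(T_rM)\ge 0$ for small $r$
does not imply local symmetry.

The following consequence of $|\nabla K|^2\le K^3$ will be needed in dimension three.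

\begin{lemma}\label{lem:lip}
Let $f\ge0$ be a smooth function on a connected Riemannian manifold with $|\nabla f|^2\le f^3$ on
$\{f>0\}$. Then either $f\equiv0$, or $f>0$ everywhere and $f^{-1/2}$ is Lipschitz with
constant $\frac12$.
\end{lemma}

\begin{proof}
On $\{f>0\}$ we have $|\nabla(f^{-1/2})|=\frac12f^{-3/2}|\nabla f|\le\frac12$. Let $\gamma$ be a $C^1$ path of length
$L$ starting at a point $x$ with $f(x)>0$. Until $\gamma$ first leaves $\{f>0\}$, $f^{-1/2}\le f(x)^{-1/2}+\frac12L$
along $\gamma$, so $f$ stays above a positive constant. By continuity $\gamma$ never leaves $\{f>0\}$. Hence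
$f>0$ everywhere, and integrating the gradient bound along paths proves the rest.
\end{proof}

\section{Tangent sphere bundles as quotients}\label{sec:bundles}

We want to pass from $\Sigma$ to $\Sigma\times\mathbb R^k$. The difficulty is that $T_r(\Sigma\times\mathbb R^k)$ is not a
product: its fiber is the whole sphere $S^{k+1}(r)\subset\mathbb R^2\times\mathbb R^k$, on which the holonomy of $\Sigma$ acts by
rotating $\mathbb R^2$. It is, however, a bundle associated to $S\Sigma\times\mathbb R^k$, that is, a quotient of
$S\Sigma\times\mathbb R^k\times S^{k+1}$ by $SO(2)$. By \eqref{eq:oneill} it suffices to find an $SO(2)$-invariant metric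
with $\sec\ge0$ on this
product that induces $\tilde g$ on the quotient. The next lemma says which metric one gets.

For an action of a Lie group on $F$ and $\eta$ in its Lie algebra, $\eta_F$ denotes the action field. A
metric $g'$ induces an inner product $(g')^{-1}$ on covectors, the \emph{cometric}; we view it as a
symmetric $2$-tensor in tangent vectors, so that $(\xi\otimes\xi)(\alpha,\alpha)=\alpha(\xi)^2$.

\begin{lemma}\label{lem:assoc}
Let $P\to B$ be a principal bundle with compact group $\mathsf K$ \textup{(}acting on $P$ from the right\textup{)} and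
connection form $\theta$, and let $Q$ be an
$\mathrm{Ad}$-invariant inner product on $\mathfrak k$. Give $P$ the metric that is the sum of the pullback of $g_B$
and $Q(\theta,\theta)$. Let $\mathsf K$ act isometrically from the left on $(F,g')$, and let $\xi_a$ be the action fields on $F$
of a $Q$-orthonormal basis of $\mathfrak k$. Consider the metric on $P\times_{\mathsf K}F=(P\times F)/\mathsf K$ for which
$P\times F\to P\times_{\mathsf K}F$ is a Riemannian submersion. In it, the horizontal spaces of the connection induced by
$\theta$ are isometric to the tangent spaces of $B$ and orthogonal to the fibers, and each fiber,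
identified with $F$ by $x\mapsto[p,x]$, has the metric $g''$ with
\begin{equation}\label{eq:cometric}
(g'')^{-1}=(g')^{-1}+\sum_a\xi_a\otimes\xi_a .
\end{equation}
If $\sec(P)\ge0$ and $\sec(F,g')\ge0$, then this metric has $\sec\ge0$.
\end{lemma}

\begin{proof}
The action $(p,x)\cdot k=(pk,k^{-1}x)$ is free, and it is isometric because $Q$ is $\mathrm{Ad}$-invariant. Its
orbits are tangent to the vectors $(\eta_P,-\eta_F)$, $\eta\in\mathfrak k$. For a $\theta$-horizontal vector $w$, the vector
$(w,0)$ is orthogonal to the orbit and to all vectors $(\zeta_P,v)$ with $\zeta\in\mathfrak k$, $v\in T_xF$. Its image,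
which is the induced horizontal vector, therefore has the norm of $w$ and is orthogonal to the fiber.

The vectors $(\zeta_P,v)$ form the orthogonal complement of these $(w,0)$; it contains the tangent space of the
orbit, and the projection maps it onto the tangent space of the fiber by
$(\zeta_P,v)\mapsto v+\zeta_F(x)\in T_xF$, because
$[p\exp(t\zeta),x(t)]=[p,\exp(t\zeta)x(t)]$. Under a Riemannian submersion, a covector has the norm of its
pullback. The pullback of $\alpha\in T_x^*F$ is $(\zeta_P,v)\mapsto\alpha(\zeta_F)+\alpha(v)$, of norm squared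
$\sum_a\alpha(\xi_a)^2+|\alpha|_{g'}^2$, which is \eqref{eq:cometric}.

If $\sec(P),\sec(F,g')\ge0$, the product has
$\sec\ge0$, since its curvature numerators are sums of those of the factors; now use \eqref{eq:oneill}.
\end{proof}

Passing to the quotient adds to the cometric, so it \emph{shrinks} the fibers along the action fields. To
end with a round fiber, we must start with a fiber that is stretched along them by the right
amount, and the question is whether the stretched fiber still has $\sec\ge0$.

\paragraph{The smallest case: a circle.}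
Take $P=S_\rho\Sigma$, $\mathsf K=SO(2)$, and let $F$ be a circle of radius $\ell$, rotated by $SO(2)$. The rotation field
$\partial_\varphi$ of unit angular speed comes from an element of $\mathfrak{so}(2)$ of $Q$-norm $\rho$, so the sum in
\eqref{eq:cometric} is $\rho^{-2}\partial_\varphi\otimes\partial_\varphi$. The fiber of the quotient is a circle of radius $r$ with
\begin{equation}\label{eq:circle}
\frac1{r^2}=\frac1{\ell^2}+\frac1{\rho^2}.
\end{equation}
Hence for every $r<\rho$ we have $T_r\Sigma=(T_\rho\Sigma\times S^1(\ell))/SO(2)$ with $\ell$ given by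
\eqref{eq:circle}, and $\sec(T_\rho\Sigma)\ge0$ implies $\sec(T_r\Sigma)\ge0$, in agreement with the remark after
Lemma~\ref{lem:surface}. Nothing obstructs the stretching here, since a circle is flat whatever its length.
For $\Sigma\times\mathbb R$ the fiber is a $2$-sphere, every circle of latitude must be stretched according
to \eqref{eq:circle}, and curvature enters.

\section{Products with a flat factor}\label{sec:flat}

\begin{proof}[Proof of Theorem~\ref{thm:Rk}\,\textup{(i)}]
We may assume $\Sigma$ oriented. Let $M=\Sigma\times\mathbb R^k$, $P=S_\rho\Sigma\times\mathbb R^k$ and $\mathsf K=SO(2)$, rotating the first factor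
of $\mathbb R^2\times\mathbb R^k$. Then $TM=P\times_{SO(2)}(\mathbb R^2\times\mathbb R^k)$ with its Levi-Civita connection, and $\sec(P)\ge0$ by
Lemma~\ref{lem:surface}. On $S^{k+1}(r)\subset\mathbb R^2\times\mathbb R^k$ let $g_r$ be the round metric and
$\xi=\partial_\varphi$ the rotation field. Define $g'$ by
\begin{equation}\label{eq:gprime}
(g')^{-1}=g_r^{-1}-\rho^{-2}\,\xi\otimes\xi .
\end{equation}
This is smooth and $SO(2)$-invariant. It is positive definite because
$\alpha(\xi)^2\le|\alpha|^2_{g_r}|\xi|^2_{g_r}\le r^2|\alpha|^2_{g_r}$ and $r<\rho$. By Lemma~\ref{lem:assoc} the quotient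
$P\times_{SO(2)}(S^{k+1}(r),g')$ has fiber metric $g_r$, so it is exactly $(T_rM,\tilde g)$. It remains to show
that $\sec(g')\ge0$. Put $c=r^2/\rho^2$. The construction so far and the formulas below are valid for all
$r<\rho$, that is, $c<1$ (we will use this in Section~\ref{sec:necessary}); the sign of the curvature
uses the hypothesis $c\le\frac13$.

\emph{The case $k=1$.} Let $\vartheta\in(0,\pi)$ be the angle from the $\mathbb R$-axis and $s=\sin\vartheta$. The latitude circle
of $g_r$ has radius $rs$, so by \eqref{eq:gprime}, as in \eqref{eq:circle}, it is stretched to radius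
$((rs)^{-2}-\rho^{-2})^{-1/2}=rh$, and
\[
r^{-2}g'=d\vartheta^2+h^2\,d\varphi^2,\qquad h=\frac s{\sqrt{1-cs^2}} .
\]
Differentiating,
\[
h'=\cos\vartheta\,\frac{(1-cs^2)+cs^2}{(1-cs^2)^{3/2}}=\frac{\cos\vartheta}{(1-cs^2)^{3/2}},\qquad
h''=s\,\frac{-(1-cs^2)+3c(1-s^2)}{(1-cs^2)^{5/2}},
\]
so the Gauss curvature of $r^{-2}g'$ is
\begin{equation}\label{eq:hcurv}
-\frac{h''}h=\frac{1-3c+2cs^2}{(1-cs^2)^2},
\end{equation}
at the poles $s=0$ by continuity. It is $\ge0$ since $c\le\frac13$. At the poles it equals $1-3c$, so this is
where $r\le\rho/\sqrt3$ is needed. (Stretching the latitudes more near the equator than near the poles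
flattens the caps.)

\emph{The case $k\ge2$.} Write points as $r(\sin\vartheta\,e^{i\varphi},\cos\vartheta\,y)$ with $y\in S^{k-1}$ and
$0<\vartheta<\frac\pi2$; such points are dense. As before
$r^{-2}g'=d\vartheta^2+h^2d\varphi^2+f^2g_{S^{k-1}}$ with $f=\cos\vartheta$. Let $\epsilon_a$, $2\le a\le k$, be a local orthonormal
coframe of $S^{k-1}$ with connection forms $\sigma_{ab}$. The coframe $E_0=d\vartheta$, $E_1=h\,d\varphi$,
$E_a=f\epsilon_a$ has connection forms
\[
\psi_{10}=h'd\varphi,\qquad\psi_{a0}=f'\epsilon_a,\qquad\psi_{1a}=0,\qquad\psi_{ab}=\sigma_{ab},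
\]
because $dE_0=0$, $dE_1=h'd\vartheta\wedge d\varphi=-\psi_{10}\wedge E_0$ and
$dE_a=f'd\vartheta\wedge\epsilon_a+f\,d\epsilon_a=-\psi_{a0}\wedge E_0-\sum_b\sigma_{ab}\wedge E_b$. Its curvature forms are
\begin{align*}
\Psi_{10}&=h''d\vartheta\wedge d\varphi=-\tfrac{h''}h\,E_1\wedge E_0,\\
\Psi_{a0}&=f''d\vartheta\wedge\epsilon_a+f'\big(d\epsilon_a+\textstyle\sum_b\sigma_{ab}\wedge\epsilon_b\big)=-\tfrac{f''}f\,E_a\wedge E_0,\\
\Psi_{1a}&=\psi_{10}\wedge\psi_{0a}=-\tfrac{h'f'}{hf}\,E_1\wedge E_a,\\
\Psi_{ab}&=\epsilon_a\wedge\epsilon_b+\psi_{a0}\wedge\psi_{0b}=\tfrac{1-f'^2}{f^2}\,E_a\wedge E_b .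
\end{align*}
So the curvature operator is diagonal, with eigenvalues \eqref{eq:hcurv} and
\[
-\frac{f''}f=1,\qquad -\frac{h'f'}{hf}=\frac{h'\tan\vartheta}h=\frac1{1-cs^2},\qquad
\frac{1-f'^2}{f^2}=\frac{1-\sin^2\vartheta}{\cos^2\vartheta}=1
\]
(the last only if $k\ge3$). All are $\ge0$, hence $\sec(g')\ge0$ on a dense set and, by continuity,
everywhere.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By the remark after Lemma~\ref{lem:surface}, $\Sigma_a$ satisfies \eqref{eq:ineq} with $\rho=1$ if $a$ is close to
$1$. Theorem~\ref{thm:Rk}(i) with $k=n-2$ gives the curvature statement for $\Sigma_a\times\mathbb R^{n-2}$, hence also for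
$\Sigma_a\times T^{n-2}$, which is locally isometric to it. At a pole $(0,0,\pm a)$ both principal
curvatures of $\Sigma_a$ are $a$ in absolute value, so $K=a^2$. On the equator they are, in absolute value, $1$ (along the equator)
and $a^{-2}$ (along the meridian, congruent to $x^2+z^2/a^2=1$), so $K=a^{-2}$. For $a\ne1$ the scalar curvature $2K$ of
$M$ is therefore not constant, whereas $\nabla R=0$ on a connected manifold makes the scalar
curvature constant. So $M$ is not locally symmetric.
\end{proof}

\section{More products}\label{sec:products}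

If one does not ask for an explicit radius, the computation of Section~\ref{sec:flat} can be replaced by the
observation that for small $r$ the required stretching is small. This works in much greater
generality.

\begin{proof}[Proof of Theorem~\ref{thm:products}]
\emph{The model of $N$.} A locally symmetric space is determined near a point by its curvature tensor there,
and since $\nabla R=0$, parallel transport identifies the curvature tensors at different points of the connected
manifold $N$. So $N$ is locally isometric to one simply connected symmetric space.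
By the de Rham decomposition and because $\sec\ge0$, this space is
$\mathbb R^k\times G/H$ with $G/H$ simply connected of compact type and $G$ compact; an irreducible factor of
noncompact type would contain planes of negative curvature. We take $G$ to be the product of the groups $G_j$,
the identity components of the isometry groups of the irreducible factors $G_j/H_j$, with
$\mathfrak g_j=\mathfrak h_j\oplus\mathfrak p_j$ orthogonal for the Killing form. As $\mathfrak p_j$ is
irreducible under $H_j$, its inner product is a multiple of minus the Killing form of $\mathfrak g_j$. Using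
these multiples on all of $\mathfrak g_j$ gives a bi-invariant metric on $G$ with $\mathfrak p=\bigoplus_j\mathfrak p_j$ orthogonal to
$\mathfrak h$, for which $G\to G/H$ is a Riemannian submersion. It has $\sec(G)\ge0$, because
$\langle R(X,Y)Y,X\rangle=\frac14|[X,Y]|^2$ for left-invariant fields. Let $\theta$ be the $\mathfrak h$-component of the left-invariant Maurer--Cartan
form. It is a connection form on the principal $H$-bundle $G\to G/H$, with horizontal spaces the
left translates of $\mathfrak p$, and the metric of $G$ has the form required in Lemma~\ref{lem:assoc}. Finally,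
$T(G/H)=G\times_H\mathfrak p$, and the induced connection is metric and, since $[\mathfrak p,\mathfrak p]\subset\mathfrak h$, torsion-free; so it is the
Levi-Civita connection.

\emph{The quotient.} We may take each $\Sigma_i$ oriented and replace $N$ by its model. Put
\[
P=\prod_{i=1}^mS_{\rho_i}\Sigma_i\times\mathbb R^k\times G,\qquad \mathsf K=SO(2)^m\times H,\qquad V=(\mathbb R^2)^m\times\mathbb R^k\times\mathfrak p .
\]
Then $\sec(P)\ge0$ by Lemma~\ref{lem:surface} and $\sec(G)\ge0$, the metric of $P$ is as in Lemma~\ref{lem:assoc}, and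
$TM=P\times_{\mathsf K}V$ with the Levi-Civita connection. On the sphere $S(r)\subset V$ with its round metric $g_r$
define
\[
(g')^{-1}=g_r^{-1}-\sum_a\xi_a\otimes\xi_a .
\]
Since $Q$ is $\mathrm{Ad}$-invariant, $\sum_a\xi_a\otimes\xi_a$ is $\mathsf K$-invariant. The $\xi_a$ are restrictions of linear
vector fields, hence invariant under dilations. Pulled back to $S(1)$ by $x\mapsto rx$, the tensor
$r^2(g')^{-1}$ becomes $g_1^{-1}-r^2\sum_a\xi_a\otimes\xi_a$. For small $r$ this is positive definite and
$C^\infty$-close to the round cometric. The round metric on $S(1)$ has $\sec=1$ and $S(1)$ is compact of dimension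
$n-1\ge2$, so $\sec(g')>0$ for small $r$. By Lemma~\ref{lem:assoc}, $P\times_{\mathsf K}(S(r),g')$ is $(T_rM,\tilde g)$, and it has
$\sec\ge0$. The bound on $r$ depends only on the $\rho_i$ and on the model of $N$, so it is uniform on $M$.
\end{proof}

For $m=0$ this is the known theorem on locally symmetric spaces quoted at the beginning.

\section{Necessary conditions and the sharp radius}\label{sec:necessary}

We turn to what $\sec(T_rM)\ge0$ implies. The next proposition makes the heuristics of the
introduction precise.

\begin{proposition}\label{prop:necessary}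
Let $\dim M\ge2$ and suppose $\sec(T_rM)\ge0$ for \emph{one} $r>0$. Then for all $p\in M$, $X,Z\in T_pM$, all unit $e\in T_pM$ and all
$Y\perp e$,
\begin{equation}\label{eq:nec1}
\langle R(X,Z)Z,X\rangle\ge\tfrac34r^2|R(X,Z)e|^2\ge0,
\end{equation}
\begin{equation}\label{eq:nec2}
\langle(\nabla_XR)(e,Y)X,Z\rangle^2\le|R(e,Y)X|^2\Big(\langle R(X,Z)Z,X\rangle-\tfrac34r^2|R(X,Z)e|^2\Big).
\end{equation}
In particular $\sec(M)\ge0$, and for all $e,Y,X\in T_pM$
\begin{equation}\label{eq:implication}
R(e,Y)X=0\quad\Longrightarrow\quad(\nabla_XR)(e,Y)X=0 .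
\end{equation}
\end{proposition}

\begin{proof}
The idea is to apply $\sec\ge0$ to the planes spanned by $X^h$ and $U+tZ^h$, $t\in\mathbb R$, with $U$ vertical. We
first compute the curvatures involved.

The submersion $\pi:T_rM\to M$ has totally geodesic fibers: the flow of a horizontal lift $X^h$ is parallel
transport along the flow of $X$, hence isometric on fibers, so
$0=\langle\tilde\nabla_UX^h,W\rangle+\langle U,\tilde\nabla_WX^h\rangle=-2\langle X^h,\tilde\nabla_UW\rangle$ for
vertical $U,W$ (the last step uses that $[U,W]$ is vertical). For $Y\in T_pM$ with $Y\perp u$ write $Y^{\mathrm v}$ for the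
vertical vector at $u\in T_pM$ corresponding to $Y$. O'Neill's tensor $A$ is given by
\[
A_{X^h}Z^h=\tfrac12[X^h,Z^h]^V=-\tfrac12(R(X,Z)u)^{\mathrm v} .
\]
For $U=Y^{\mathrm v}$ at $u$,
\[
\langle A_{X^h}U,Z^h\rangle=-\langle U,A_{X^h}Z^h\rangle=\tfrac12\langle R(X,Z)u,Y\rangle=\tfrac12\langle R(u,Y)X,Z\rangle .
\]
For totally geodesic fibers, O'Neill's equations (\cite{oneill}; \cite[Thm.~9.28]{besse}) read
\begin{align*}
\langle\tilde R(X^h,Z^h)Z^h,X^h\rangle&=\langle R(X,Z)Z,X\rangle-\tfrac34|R(X,Z)u|^2,\\
\langle\tilde R(X^h,U)U,X^h\rangle&=|A_{X^h}U|^2=\tfrac14|R(u,Y)X|^2,\\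
|\langle\tilde R(X^h,Z^h)X^h,U\rangle|&=|\langle(\tilde\nabla_{X^h}A)_{X^h}Z^h,U\rangle| .
\end{align*}
To evaluate the last expression over $p$, extend $X,Z$ so that $\nabla X=\nabla Z=0$ at $p$. Over $p$ we have
$\tilde\nabla_{X^h}X^h=0$, while $\tilde\nabla_{X^h}Z^h=A_{X^h}Z^h$ is vertical. So
$A_{\tilde\nabla_{X^h}X^h}Z^h=0$, and $A_{X^h}(\tilde\nabla_{X^h}Z^h)$ is horizontal; only the vertical part of
$\tilde\nabla_{X^h}(A_{X^h}Z^h)$ remains. For a vertical field $W$,
$(\tilde\nabla_{X^h}W)^V=[X^h,W]^V+(\tilde\nabla_WX^h)^V=[X^h,W]^V$, again because the fibers are totally geodesic. For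
$W=(Su)^{\mathrm v}$ with a skew endomorphism field $S$ on $M$ this is $((\nabla_XS)u)^{\mathrm v}$, since the flow of $X^h$ is
parallel transport. With $S=-\frac12R(X,Z)$ we obtain
\[
|\langle\tilde R(X^h,Z^h)X^h,U\rangle|=\tfrac12|\langle(\nabla_XR)(X,Z)u,Y\rangle| .
\]
Now let $u=re$. The curvature numerator of the pair $X^h,\ U+tZ^h$ is
\[
\tfrac{r^2}4|R(e,Y)X|^2\pm t\,r\,\langle(\nabla_XR)(X,Z)e,Y\rangle
+t^2\Big(\langle R(X,Z)Z,X\rangle-\tfrac34r^2|R(X,Z)e|^2\Big),
\]
and it is $\ge0$ for all $t\in\mathbb R$. The coefficient of $t^2$ is therefore $\ge0$, which is \eqref{eq:nec1}. The discriminant, in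
which a factor $r^2$ cancels, gives \eqref{eq:nec2}, because
$\langle(\nabla_XR)(X,Z)e,Y\rangle=\langle(\nabla_XR)(e,Y)X,Z\rangle$. In \eqref{eq:implication} both sides
depend only on $e\wedge Y$, so we may assume $|e|=1$ and $Y\perp e$; then use \eqref{eq:nec2} for all $Z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Rk}\,\textup{(ii)}]
If \eqref{eq:ineq} holds for some $\rho$, then (i) gives $\sec(T_r(\Sigma\times\mathbb R^k))\ge0$ for
$r\le\rho/\sqrt3$. Conversely, let $\sec(T_r(\Sigma\times\mathbb R^k))\ge0$ for some $r$. Apply \eqref{eq:nec2} with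
orthonormal pairs $e,Y$ and $X,Z$ tangent to $\Sigma$. Then
$R(e,Y)X=\pm KZ$, $(\nabla_XR)(e,Y)X=\pm(XK)Z$ and $|R(X,Z)e|=|K|$, so
\[
(XK)^2\le K^2\big(K-\tfrac34r^2K^2\big)
\]
for every unit $X\in T\Sigma$. This is \eqref{eq:ineq} with $\rho=r$. The equivalence with $\sec(T_r\Sigma)\ge0$ for
small $r$ is Lemma~\ref{lem:surface}, since \eqref{eq:ineq} passes to smaller radii.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Rk}\,\textup{(iii)}]
The bound on $r$ in (i) came from the points of the fiber with $s=0$, so we look at the curvature of $T_rM$,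
$M=\Sigma\times\mathbb R^k$, at vectors $u$ tangent to $\mathbb R^k$. Fix any $\rho>r$ and use the submersion
$P\times F\to T_rM$ from the proof of (i), with $P=S_\rho\Sigma\times\mathbb R^k$ and $F=(S^{k+1}(r),g')$. Its construction
needed only $r<\rho$; no curvature assumption is made upstairs. We apply \eqref{eq:oneill} at a point
$(p,x)$ with $x\in\mathbb R^k$, where $\xi(x)=0$.

Let $\xi_P$ be the action field on $P$ of the element of $\mathfrak{so}(2)$ whose action field on $F$ is
$\xi_F=\xi$, so $|\xi_P|=\rho$. The orbits are spanned by $N=(\xi_P,-\xi_F)$, with $|N|=\rho$ at $(p,x)$. Let $w_1,w_2$ be the horizontal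
vectors at $p$ with $\omega_i(w_j)=\delta_{ij}$ and no $\mathbb R^k$-component, and let $v_1,v_2$ be a $g'$-orthonormal basis of
the $\mathbb R^2$-directions in $T_xF$. For $\alpha,\beta\in\mathbb R$ the vectors
\[
a=(w_1,\alpha v_1),\qquad b=(w_2,\beta v_2)
\]
are orthogonal to $N$. Put $\tau=\alpha\beta$ and $c=r^2/\rho^2$. The plane of $v_1,v_2$ is the limit, as $\vartheta\to0$, of
the planes in the directions of $\vartheta$ and $\varphi$, so by continuity its curvature in $g'$ is $r^{-2}$ times
\eqref{eq:hcurv} at $s=0$, that is, $r^{-2}(1-3c)$. With Lemma~\ref{lem:surface}, the curvature numerator of $a,b$ in $P\times F$ is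
\[
K-\tfrac34\rho^2K^2+\tau^2\Big(\frac1{r^2}-\frac3{\rho^2}\Big).
\]
For the second term in \eqref{eq:oneill}, let $\eta=\langle N,\cdot\rangle$. If $a,b$ are extended to fields
orthogonal to $N$, then $\eta([a,b])=-d\eta(a,b)$, so $|[a,b]^V|^2=d\eta(a,b)^2/\rho^2$ at $(p,x)$. Here
$\eta=\pm\rho^2\theta-\xi_F^\flat$, with $\flat$ taken in $g'$, and $d\theta(w_1,w_2)=K$ by \eqref{eq:structure}. Let $z=(z_1,z_2)$ be the
$\mathbb R^2$-component on $S^{k+1}(r)$, so $s=|z|/r$. Then
\[
\xi_F^\flat=r^2h^2\,d\varphi=(1-cs^2)^{-1}(z_1dz_2-z_2dz_1),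
\]
so $d\xi_F^\flat=2\,dz_1\wedge dz_2$ at $x$, where $z=0$. As $g'=g_r$ at $x$, this form has the value $\pm2$ on $(v_1,v_2)$. Hence
$d\eta(a,b)^2=(\rho^2K-2\varepsilon\tau)^2$ with some $\varepsilon=\pm1$, and the curvature numerator in $T_rM$ is
\[
K-\tfrac34\rho^2K^2+\tau^2\Big(\frac1{r^2}-\frac3{\rho^2}\Big)+\frac3{4\rho^2}(\rho^2K-2\varepsilon\tau)^2
=K-3\varepsilon K\tau+\frac{\tau^2}{r^2}.
\]
(As it must be, this is independent of $\rho$.) If it is $\ge0$ for all $\tau\in\mathbb R$, then $K\ge0$ and
$9K^2\le4K/r^2$, so $K\le\frac4{9r^2}$.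

If $K>0$ is constant, \eqref{eq:ineq} holds exactly for $\rho^2\le\frac4{3K}$. With
$\rho^2=\frac4{3K}$, part (i) gives $\sec\ge0$ for $r^2\le\frac4{9K}$, which is the necessary bound. So for this
$\Sigma$ and $\rho$ the conclusion of (i) fails for every $r>\rho/\sqrt3$.
\end{proof}

\section{Dimension three}\label{sec:three}

In dimension three the curvature tensor is a symmetric endomorphism, and \eqref{eq:implication}
becomes a manageable algebraic condition. Choose a local orientation and let $\times$ be the cross product. Since $R(X,Y)$ is a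
skew endomorphism depending linearly on $X\times Y$, there is a field $A$ of endomorphisms with
\[
R(X,Y)Z=Z\times A(X\times Y),
\]
symmetric by the pair symmetry of $R$. It does not change if the orientation, and hence the sign of
$\times$, is reversed, so $A$ is globally defined and smooth. If $X,Y$ are orthonormal and $v=X\times Y$, then
$\sec(X,Y)=\langle Y\times Av,X\rangle=\langle Av,v\rangle$. As $\times$ is parallel,
$(\nabla_WR)(X,Y)Z=Z\times(\nabla_WA)(X\times Y)$, and the second Bianchi identity becomes
\begin{equation}\label{eq:bianchi}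
\sum_i(\nabla_{e_i}A)e_i=0
\end{equation}
for an orthonormal frame $e_i$. If $\sec(T_rM)\ge0$ for some $r$, Proposition~\ref{prop:necessary} gives
$A\ge0$ and, since every $v$ is a cross product $e\times Y$,
\begin{equation}\label{eq:cross}
X\times Av=0\quad\Longrightarrow\quad X\times(\nabla_XA)v=0\qquad\text{for all }X,v .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
(a)$\Rightarrow$(b) is trivial. (c1)$\Rightarrow$(a) is Theorem~\ref{thm:products} with $m=0$. (c2)$\Rightarrow$(a) is
Theorem~\ref{thm:Rk}(i), applied locally; the bound $r\le\rho/\sqrt3$ is the same at all points.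

(b)$\Rightarrow$(c). We exploit \eqref{eq:cross} where $A$ is invertible, and then on the kernel of $A$.

\emph{Step 1: where $\det A\ne0$, $\nabla A=0$.} Work at one point. For each $w$, put $X=w$ and $v=A^{-1}w$ in
\eqref{eq:cross}. The quadratic map $q(w)=(\nabla_wA)A^{-1}w$ satisfies $w\times q(w)=0$, that is,
$w_iq_j=w_jq_i$ as polynomials in the coordinates of $w$. For $j\ne i$ this shows that $w_i$ divides
$q_i$, say $q_i=w_i\lambda_i$, and then that all the linear forms $\lambda_i$ coincide. So $q(w)=\lambda(w)w$ with
$\lambda$ linear. Substituting $w=Av$ gives $(\nabla_{Av}A)v=\lambda(Av)Av$. Hence the trilinear form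
\[
S(v,Y,Z)=\langle(\nabla_{Av}A)Y,Z\rangle-\lambda(Av)\langle AY,Z\rangle
\]
satisfies $S(v,v,Z)=0$. It is skew in its first two arguments and symmetric in its last two,
so it vanishes:
\begin{align*}
S(x,y,z)&=-S(y,x,z)=-S(y,z,x)=S(z,y,x)\\
&=S(z,x,y)=-S(x,z,y)=-S(x,y,z).
\end{align*}
As $A$ is invertible, $\nabla_wA=\lambda(w)A$ for all $w$. Now \eqref{eq:bianchi} reads $A\lambda^\sharp=0$, where $\lambda^\sharp$ is
the vector dual to $\lambda$, so $\lambda=0$.

\emph{Step 2: either \textup{(c1)} holds or $\det A\equiv0$.} Let $f=\det A$. By Step 1, $df=0$ where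
$f\ne0$, so $d(f^2)=2f\,df=0$ everywhere and $f^2$ is constant. If $f\not\equiv0$, then $f$ vanishes nowhere,
$\nabla A=0$ on $M$, and $\nabla R=0$; with $\sec(M)\ge0$ this is (c1). From now on $\det A\equiv0$.

\emph{Step 3: if $Av=0$ at a point, then $(\nabla_XA)v=0$ for all $X$.} By \eqref{eq:cross},
$X\times(\nabla_XA)v=0$ for every $X$, so every nonzero vector is an eigenvector of the linear map $X\mapsto(\nabla_XA)v$, which is therefore
$\nu\,\mathrm{id}$ for some $\nu$. Its trace is
$3\nu=\sum_i\langle(\nabla_{e_i}A)v,e_i\rangle=\langle v,\sum_i(\nabla_{e_i}A)e_i\rangle=0$ by \eqref{eq:bianchi}. Consequently,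
on open sets where $A$ has constant rank, $\ker A$ is a parallel subbundle: for a section $v$ of
$\ker A$ we have $A\nabla_Xv=-(\nabla_XA)v=0$.

\emph{Step 4: $A$ has rank at most $1$.} Otherwise $A$ has rank $2$ on a nonempty open set, where
$\ker A$ is locally spanned by a parallel unit field $\xi$. Then $0=R(X,Y)\xi=\xi\times A(X\times Y)$ for all $X,Y$, so
$\operatorname{im}A\subset\mathbb R\xi$. But $\operatorname{im}A=(\ker A)^\perp=\xi^\perp$, a contradiction.

\emph{Step 5: conclusion.} If $A\equiv0$, then $M$ is flat and (c1) holds. Otherwise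
$W=\{A\ne0\}$ is open and nonempty. Put $K=\operatorname{tr}A$, a smooth function on $M$. Since $A\ge0$ has rank at
most $1$, we have $K\ge0$ and $W=\{K>0\}$. On $W$ we can write $A=K\,\xi\otimes\xi$ locally, with
$|\xi|=1$. By Step 3, $\ker A=\xi^\perp$ is parallel, hence so is $\xi$, and $M$ is locally a product
$\Sigma\times I$ with $I$ in the direction of $\xi$ and $\Sigma$ of Gauss curvature $\langle A\xi,\xi\rangle=K$. The
computation with \eqref{eq:nec2} in the proof of Theorem~\ref{thm:Rk}(ii), which is pointwise, gives
$|\nabla K|^2\le K^3-\frac34r^2K^4$ on $W$. By Lemma~\ref{lem:lip}, applied to the function $K$ on $M$, $W=M$. So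
(c2) holds with $\rho=r$.
\end{proof}

For complete manifolds as in (c2), the surface factor of the universal cover is a sphere, of size controlled
by its curvature at any one point.

\begin{proposition}\label{prop:complete}
Let $M$ be a complete connected $3$-manifold as in Theorem~\ref{thm:three}\,\textup{(c2)}. Then its universal cover is isometric to
$\hat\Sigma\times\mathbb R$ with $\hat\Sigma$ diffeomorphic to $S^2$, and for every $p\in\hat\Sigma$
\[
d(p,\cdot)\le2K(p)^{-1/2}\big(e^{2\pi/\sqrt{15}}-1\big)\quad\text{on }\hat\Sigma .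
\]
\end{proposition}

\begin{proof}
The line field $(\ker A)^\perp$, tangent to the local factors $I$, is parallel. On the universal cover it is
spanned by a parallel unit field, and de Rham's theorem gives $\hat\Sigma\times\mathbb R$ with $\hat\Sigma$
complete, simply connected, of curvature $K>0$ satisfying \eqref{eq:ineq}. By
Lemma~\ref{lem:lip}, $K^{-1/2}$ is Lipschitz with constant $\frac12$ on $\hat\Sigma$. Put $C=K(p)^{-1/2}$. Along a unit speed
geodesic from $p$, at distance $s$ along it,
\[
K\ge(C+s/2)^{-2}=4\,(s+2C)^{-2}.
\]
Put $\tau=s+2C$. The equation $y''+4\tau^{-2}y=0$ has the solution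
$\tau^{1/2}\sin\big(\frac{\sqrt{15}}2\log\frac\tau{2C}\big)$, because $m(m-1)+4=0$ for $m=\frac12\pm\frac{\sqrt{15}}2i$. It
vanishes at $s=0$ and at $s=2C(e^{2\pi/\sqrt{15}}-1)$. By Sturm comparison with the Jacobi equation
$y''+Ky=0$, every geodesic from $p$ has a conjugate point by that time and is not minimizing
afterwards. As $\hat\Sigma$ is complete, this proves the distance bound. Hence $\hat\Sigma$ is compact, and a
compact simply connected surface is a sphere.
\end{proof}

\begin{thebibliography}{9}

\bibitem{besse}
Besse, \emph{Einstein Manifolds}.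

\bibitem{oneill}
O'Neill, 1966.

\bibitem{problem}
\emph{On Riemannian Manifolds Whose Tangent Sphere} (title as printed: ON RIEMANNIAN MANIFOLDS WHOSE TANGENT SPHERE),
\url{http://emis.muni.cz/journals/UIAM/PDF/40-245-256.pdf}.

\end{thebibliography}

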